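# Betti numbers of intersections of shifted monomial curve ideals

Throughout, $K$ is a field, $S=K[x_1,\ldots,x_r]$ with $r\ge 2$, and $\mathfrak m=(x_1,\ldots,x_r)$. We write $K$ also for the $S$-module $S/\mathfrak m$. The set $\mathbb N$ contains $0$.

## 1. Shifted curves, their ideals, and Betti numbers

**Definition (the ideals $I(\mathbf a+k)$).** For integers $0\le a_1<a_2<\cdots<a_r$, written $\mathbf a$, let $I(\mathbf a)$ be the kernel of the $K$-algebra map $S\to K[t]$, $x_i\mapsto t^{a_i}$. For $k\ge 0$ let $\mathbf a+k$ be the list $a_1+k<\cdots<a_r+k$, so that $I(\mathbf a+k)$ is the kernel of $x_i\mapsto t^{a_i+k}$.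

Each $I(\mathbf a+k)$ is prime, because the quotient embeds in $K[t]$. For example, let $\mathbf a=(0,1,2)$, with variables $x,y,z$. Then $I(\mathbf a+1)$ is the kernel of $x\mapsto t$, $y\mapsto t^2$, $z\mapsto t^3$, namely $(y-x^2,\,z-xy)$: modulo these two elements every polynomial becomes a polynomial in $x$, and $K[x]\to K[t]$, $x\mapsto t$, is injective. For every $k$ the ideal $I(\mathbf a+k)$ contains $y^2-xz$, because $2(k+1)=k+(k+2)$.

**Definition (Betti numbers).** For an $S$-module $M$ put $\beta_i(M)=\dim_K\operatorname{Tor}^S_i(M,K)$.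

For an ideal $I$ that is not homogeneous these numbers live at the origin: they are the Betti numbers of the localization $I_{\mathfrak m}$ over $S_{\mathfrak m}$. In particular $\beta_0(I)=\dim_K I/\mathfrak mI$. For example, if $G,H\in\mathfrak m$ is a regular sequence and $I=(G,H)$, the Koszul complex gives $0\to S\to S^2\to I\to 0$ with all matrix entries in $\mathfrak m$, so $\beta_0(I)=2$, $\beta_1(I)=1$ and $\beta_i(I)=0$ for $i\ge2$. We abbreviate this as "$I$ has Betti numbers $(2,1)$".

**Definition (intersections).** For nonempty $\mathcal A\subset\mathbb N$ put $I_{\mathcal A}=\bigcap_{k\in\mathcal A}I(\mathbf a+k)$, and $\mathcal A+h=\{k+h:k\in\mathcal A\}$.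

For example, let $r=2$. With $g=\gcd(a_1+k,a_2+k)$ and $a_1+k>0$, the ideal $I(\mathbf a+k)$ is generated by $x_1^{(a_2+k)/g}-x_2^{(a_1+k)/g}$. This is a special case of what we prove in Section 4, and we return to $r=2$ in Section 3.

We use the following textbook facts. A short exact sequence of modules gives a long exact sequence of $\operatorname{Tor}(-,K)$, natural with respect to maps of short exact sequences. The functor $\operatorname{Tor}_i(-,K)$ is additive on maps. Finally, for $x\in\mathfrak m$, multiplication by $x$ on a module $M$ induces $0$ on $\operatorname{Tor}_i(M,K)$: computing $\operatorname{Tor}$ as the homology of $M\otimes G_\bullet$ for a free resolution $G_\bullet$ of $K$, the induced map is multiplication by $x$ on $\operatorname{Tor}_i(M,K)$, which is also the map induced by multiplication by $x$ on $K$, that is, by $0$.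

## 2. A conjectured period $a_r-a_1$

The following is posed as a conjecture in "On Intersections Of Complete Intersection Ideals" (http://old.unibuc.ro/~dstamate/grantPD-2012-3-0656/intersections-19jan2016.pdf).

**Conjecture.** For given $\mathbf a$ there is $N$ such that for every nonempty $\mathcal A\subset\mathbb N$ with $\min\mathcal A\ge N$,
$$\beta_i\Big(\bigcap_{k\in\mathcal A}I(\mathbf a+k)\Big)=\beta_i\Big(\bigcap_{k\in\mathcal A}I\big(\mathbf a+k+(a_r-a_1)\big)\Big)\quad\text{for all } i .$$

In words: take any collection of far-out shifts of a monomial curve, intersect their ideals, and then move every curve in the collection by the same amount $a_r-a_1$. Do the Betti numbers of the intersection stay the same? The bound $N$ may depend on $\mathbf a$ but not on $\mathcal A$, which may be large or infinite. In the notation above the claim is $\beta_i(I_{\mathcal A})=\beta_i(I_{\mathcal A+(a_r-a_1)})$.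

The answer is yes. We will prove more: there is an explicit $N$, and for finite $\mathcal A$ the Betti numbers depend on $\mathcal A$ only through one residue class.

## 3. The cases $r=2$ and $\mathbf a=(0,1,2)$ by hand

**Two variables.** Here $I(\mathbf a+k)$ is a principal prime (for $a_1+k>0$). Distinct $k$ give distinct primes, because the two exponents of the generator displayed above have ratio $(a_2+k)/(a_1+k)$, which determines $k$. Hence for finite $\mathcal A$ the intersection is generated by the product of the generators and has Betti numbers $(1)$. For infinite $\mathcal A$ it is $0$, since a nonzero polynomial has finitely many prime factors. The conjecture holds, and finite and infinite sets already behave differently.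

**The list $(0,1,2)$.** Let $k\ge1$. Let $\pi:S\to K[u,v]$ be given by $x\mapsto u^2$, $y\mapsto uv$, $z\mapsto v^2$. Its kernel is $J=(y^2-xz)$ and its image $R$ is the span of the monomials of even degree. Put $s=u^2$, $\tau=v/u$. The Laurent polynomials of even degree in $u,v$ form the ring $T=K[s^{\pm1},\tau^{\pm1}]$, and $x,y,z$ go to $s,\ s\tau,\ s\tau^2$. So the map $x\mapsto t^k,\ y\mapsto t^{k+1},\ z\mapsto t^{k+2}$ is $\pi$ followed by $s\mapsto t^k$, $\tau\mapsto t$. On $T$ the latter has kernel generated by
$$s-\tau^k=u^{-k}F_k,\qquad F_k=u^{k+2}-v^k ,$$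
because modulo $s-\tau^k$ everything becomes a Laurent polynomial in $\tau$, and $\tau\mapsto t$ is injective on these. The elements $s-\tau^k$ are prime in the UFD $T$. They are pairwise non-associate: modulo $s-\tau^k$ the element $s-\tau^l$ becomes $\tau^k-\tau^l\ne0$.

Let $\mathcal A$ be a finite set of integers $k\ge1$, put $F=\prod_{k\in\mathcal A}F_k$, and let $c=\sum_{k\in\mathcal A} k$. All monomials of $F$ have degree $\equiv c$ mod $2$. Modulo $J$, the ideal $I_{\mathcal A}$ consists of the elements $Fg\in R$ with $g$ a Laurent polynomial all of whose monomials have degree $\equiv c$ mod $2$. Such a $g$ is an honest polynomial. Indeed $F=\pm v^{c}+(\text{multiples of }u)$, so the lowest $u$-exponent of $Fg$ is that of $g$, which must be $\ge0$. The same holds for $v$, as $F=u^{c+2|\mathcal A|}+(\text{multiples of }v)$. Conversely every polynomial $g$ with all degrees $\equiv c$ works. Therefore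
$$I_{\mathcal A}/J\cong F\cdot\{g\in K[u,v]:\text{all degrees}\equiv c \bmod 2\}. \tag{1}$$

*If $c$ is even*, the right side is $F R$. So $I_{\mathcal A}=(y^2-xz,\,G)$ with $\pi(G)=F$. Here $G\in\mathfrak m$, and $y^2-xz,G$ is a regular sequence, since $S/J$ is a domain and $F\ne0$. The Betti numbers are $(2,1)$.

*If $c$ is odd*, the right side is generated over $R$ by $uF$ and $vF$. Take a single $k=2m+1$. Then $uF_k$ and $vF_k$ lift to $G_1=x^{m+2}-yz^m$ and $G_2=x^{m+1}y-z^{m+1}$. Together with $xz-y^2$ these are the $2\times 2$ minors of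
$$\begin{pmatrix} x&y&z^m\\ y&z&x^{m+1}\end{pmatrix}.$$
The ideal they generate is the prime $I(\mathbf a+k)$, which properly contains the nonzero prime $J$ and so has height at least $2$. By the Hilbert–Burch theorem there is an exact sequence $0\to S^2\to S^3\to I(\mathbf a+k)\to0$ whose matrix is the transpose of this one up to signs. If $m\ge1$, all entries are in $\mathfrak m$ and the Betti numbers are $(3,2)$.

Two observations come out of this case. First, for odd $k=2m+1\ne l=2n+1$ the intersection $I(\mathbf a+k)\cap I(\mathbf a+l)$ is generated by two elements, $y^2-xz$ and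
$$G=x^{m+n+3}-x^{m+1}yz^n-x^{n+1}yz^m+z^{m+n+1},$$
although (for $m,n\ge1$) each of the two ideals needs three. What counts in (1) is the parity of $\sum_{k\in\mathcal A}k$, and moving every $k$ by $a_3-a_1=2$ does not change it.

Second, "$\min\mathcal A\gg0$" is needed. For $k=1$, that is $m=0$, the matrix contains the entry $1$, and $I(\mathbf a+1)=(y-x^2,z-xy)$ has $\beta_0=2$, whereas $I(\mathbf a+3)$ has $\beta_0=3$.

## 4. Passing to the quotient by the cone ideal $J$

We now repeat the computation for general $\mathbf a$. Put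
$$d=a_r-a_1,\quad e=\gcd(a_2-a_1,\ldots,a_r-a_1),\quad D=d/e,\quad b_i=(a_i-a_1)/e,$$
so that $0=b_1<b_2<\cdots<b_r=D$ and $\gcd(b_2,\ldots,b_r)=1$. For $k$ with $k+a_1>0$ put
$$\kappa=k+a_1,\quad g_k=\gcd(\kappa,e),\quad e_k=e/g_k,\quad k'=\kappa/g_k .$$
For example, $\mathbf a=(3,7,9)$ gives $d=6$, $e=2$, $D=3$, $b=(0,2,3)$. For $k=27$ we get $\kappa=30$, $g_k=2$, $e_k=1$, $k'=15$. For $k=28$ we get $\kappa=31$, $g_k=1$, $e_k=2$, $k'=31$.

Let $J$ be the kernel of $S\to K[s,t]$, $x_i\mapsto s\,t^{b_i}$. For $b=(0,1,2)$ this is $(y^2-xz)$.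

Let $L=K[u^{\pm1},v^{\pm1}]$, graded by $\mathbb Z/D$ with $\deg u^pv^q=p+q$, and let $L_j$ be its part of degree $j$. Put $s=u^D$, $\tau=v/u$. If $D\mid p+q$, then $u^pv^q=s^{(p+q)/D}\tau^q$, so
$$L_0=K[s^{\pm1},\tau^{\pm1}]=:T .$$
Let $\pi:S\to T$, $x_i\mapsto s\tau^{b_i}=u^{D-b_i}v^{b_i}$. As $s,\tau$ are algebraically independent, $\ker\pi=J$. Let $R=\pi(S)\cong S/J$. If $B\subset\mathbb N^2$ is the semigroup generated by the vectors $(D-b_i,b_i)$, then $R$ is the span of the monomials $u^pv^q$ with $(p,q)\in B$. Note that
$$\pi(x_1)=u^D,\qquad \pi(x_r)=v^D .$$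

**Proposition 1.** (a) If $\mathcal A$ is infinite and $k+a_1>0$ for all $k\in\mathcal A$, then $I_{\mathcal A}=J$.

(b) Let $\mathcal A$ be finite, nonempty, with $k+a_1>0$ for all $k\in\mathcal A$. Put $c=\sum_{k\in\mathcal A}k'\in\mathbb Z/D$ and
$$F=\prod_{k\in\mathcal A}\big(u^{De_k+k'}-v^{k'}\big)\in L_c .$$
Then $I_{\mathcal A}=\pi^{-1}(P)$ with $P=R\cap F L_{-c}$. In particular $I_{\mathcal A}/J\cong P$.

**Step 1: describe one curve inside $T$.** The map $x_i\mapsto t^{a_i+k}=t^{\kappa+eb_i}$ is $\pi$ followed by
$$\psi_k:T\to K[t^{\pm1}],\qquad \psi_k(s)=t^\kappa,\quad \psi_k(\tau)=t^e .$$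
This is the map of group rings induced by $\mathbb Z^2\to\mathbb Z$, $(m,n)\mapsto m\kappa+ne$, whose kernel is infinite cyclic, generated by $(e_k,-k')$.

The kernel of a map of group rings is generated by the elements $\chi-1$ with $\chi$ in the kernel of the group homomorphism. To see this, sort an element $\sum c_\chi\chi$ of the kernel by the fibers of the homomorphism. In each fiber the coefficients sum to $0$, so with a fixed $\chi_1$ in the fiber its part is $\sum c_\chi(\chi-\chi_1)=\sum c_\chi\chi_1(\chi\chi_1^{-1}-1)$.

Here the kernel is generated by one element $\chi_0=s^{e_k}\tau^{-k'}$. Moreover $\chi_0-1$ divides $\chi_0^n-1$ for all $n\in\mathbb Z$; for $n<0$ use $\chi_0^{n}-1=-\chi_0^{n}(\chi_0^{-n}-1)$. Since $\chi_0-1=\tau^{-k'}(s^{e_k}-\tau^{k'})$,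
$$\ker\psi_k=f_kT,\qquad f_k=s^{e_k}-\tau^{k'} .$$
The element $f_k$ is prime, as $T/f_kT$ embeds in the domain $K[t^{\pm1}]$. We conclude
$$I(\mathbf a+k)=\pi^{-1}(P_k),\qquad P_k=R\cap f_kT. \tag{2}$$

**Step 2: different curves give non-associate primes.** A monomial $\chi$ satisfies $\chi-1\in f_kT=\ker\psi_k$ exactly when its exponent vector lies in $\mathbb Z(e_k,-k')$. So the ideal $f_kT$ determines the subgroup $\mathbb Z(e_k,-k')$, hence the ratio $k'/e_k=\kappa/e$, hence $k$.

**Step 3: infinite $\mathcal A$.** An element of $\bigcap_{k\in\mathcal A} P_k$ is divisible in the UFD $T$ by infinitely many pairwise non-associate primes, so it is $0$. Thus $I_{\mathcal A}=\pi^{-1}(0)=J$, which is (a).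

**Step 4: finite $\mathcal A$, clearing the denominators.** By (2) and Step 2, $I_{\mathcal A}=\pi^{-1}(P)$ with $P=\bigcap_{k\in\mathcal A} P_k=R\cap\big(\prod_{k\in\mathcal A} f_k\big)T$. In terms of $u,v$,
$$f_k=u^{De_k}-u^{-k'}v^{k'}=u^{-k'}\big(u^{De_k+k'}-v^{k'}\big).$$
Both monomials in the last bracket have degree $k'$ in $\mathbb Z/D$, so $F\in L_c$, and $\prod f_k=u^{-\sum k'}F$. The unit $u^{-\sum k'}$ has degree $-c$, so $u^{-\sum k'}T=L_{-c}$ and $\big(\prod f_k\big)T=F L_{-c}$. Finally $\ker\pi=J$ gives $I_{\mathcal A}/J\cong P$. $\square$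

For $r=2$ we have $D=1$, $b=(0,1)$, $J=0$, $R=K[u,v]\cong S$. With $\mathcal A=\{k\}$ we get $F=u^{e_k+k'}-v^{k'}$. An element $g\in L$ with $Fg\in R$ is a polynomial, since the lowest $u$- and $v$-exponents of $Fg$ are those of $g$. So $P=FR$, which is the generator quoted in Section 1, because $\gcd(a_1+k,a_2+k)=\gcd(\kappa,e)$ when $e=a_2-a_1$.

## 5. Which cofactors $g$ occur, and the modules $M_j$

By Proposition 1, we must find all $g\in L_{-c}$ with $Fg\in R$. For $(0,1,2)$ they were the polynomials in $L_{-c}$. Two guesses suggest themselves: that $g$ runs over all polynomials in $L_{-c}$, or, if $c=0$ and $F\in R$, that $g$ runs over $R$. Both fail in general.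

*Polynomials are too many.* Let $\mathbf a=(0,2,3)$, so $e=1$, $D=3$, and $B$ is generated by $(3,0),(1,2),(0,3)$. Let $\mathcal A=\{k\}$ with $3\mid k>0$, so $F=u^{3+k}-v^k$ and $c=0$. The polynomial $g=u^2v$ has degree $3$, but $Fg=u^{5+k}v-u^2v^{k+1}$ is not in $R$: no element of $B$ has second coordinate $1$.

*$R$ is too small.* Let $\mathbf a=(0,1,3,4)$, so $e=1$, $D=4$, and let $\mathcal A=\{k\}$ with $k=4m\ge4$. Then $F=u^{4m+4}-v^{4m}\in R$, and $u^2v^2\notin R$, since $(2,2)$ is not among $(4,0),(3,1),(1,3),(0,4)$. Nevertheless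
$$F u^2v^2=u^{4m}(u^3v)^2-v^{4(m-1)}(uv^3)^2=\pi\big(x_1^mx_2^2-x_3^2x_4^{m-1}\big)\in R .$$
So $u^2v^2$ is an admissible $g$.

In the first example the obstruction is that the term $u^{\text{large}}v^q$ of $Fg$ forces a condition on $q$. In the second, a high power of $u$ or $v$ fills a gap of $R$. This suggests that only the separate conditions on the two exponents survive. Define additive semigroups containing $0$,
$$S_0=\langle b_2,\ldots,b_r\rangle,\qquad S_\infty=\langle D-b_1,\ldots,D-b_{r-1}\rangle .$$

**Definition (the modules $M_j$).** For $j\in\mathbb Z/D$ let $M_j\subset K[u,v]$ be the span of the monomials $u^pv^q$ with $p\in S_\infty$, $q\in S_0$, $p+q\equiv j$ mod $D$. It is an $S$-module in which $x_i$ acts as multiplication by $u^{D-b_i}v^{b_i}$.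

The action is well defined: $D-b_i\in S_\infty$ and $b_i\in S_0$ for all $i$ (one of them is $0$ for $i=1$ and for $i=r$), and $(D-b_i)+b_i=D$. Also $B\subset S_\infty\times S_0$, so $R\subset M_0$.

For $b=(0,1,3,4)$ we have $S_0=S_\infty=\mathbb N$ and $M_0=R\oplus Ku^2v^2$. Indeed, in total degree $8$ all monomials lie in $R$, as every integer from $0$ to $8$ is a sum of two elements of $\{0,1,3,4\}$, and adding $(4,0)$ and $(0,4)$ gives all monomials of total degree $12,16,\ldots$.

For $b=(0,2,3)$ we have $S_\infty=\mathbb N$, $S_0=\{0,2,3,4,\ldots\}$, and $M_1$ is generated by $u$ and $v^4$. Its exponents are those in $(1,0)$, $(2,2)$, $(0,4)$ plus $\mathbb N(3,0)+\mathbb N(0,3)$, and $u^2v^2=x_2\cdot u$. Neither generator can be dropped. No monomial of $M_1$ is carried to $u$ by an $x_i$, for degree reasons, and none to $v^4$, since only $x_3$ could do this, and $v\notin M_1$.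

Put
$$N=\max\{0,(2D-1)d-a_1\},\qquad C=2D(D-1).$$

**Theorem 2.** Let $\emptyset\ne\mathcal A\subset\mathbb N$ with $\min\mathcal A\ge N$.

1. If $\mathcal A$ is infinite, then $I_{\mathcal A}=J$.
2. If $\mathcal A$ is finite, put $c(\mathcal A)=\sum_{k\in\mathcal A}k'\in\mathbb Z/D$. Then $I_{\mathcal A}/J\cong M_{-c(\mathcal A)}$ as $S$-modules, and for all $i$
$$\beta_i(I_{\mathcal A})=\beta_i(J)+\beta_i(M_{-c(\mathcal A)}).$$

**Corollary 3 (the conjecture).** For every nonempty $\mathcal A\subset\mathbb N$ with $\min\mathcal A\ge N$ we have $\beta_i(I_{\mathcal A})=\beta_i(I_{\mathcal A+d})$ for all $i$.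

*Proof of Corollary 3 from Theorem 2.* If $\mathcal A$ is infinite, both ideals equal $J$. Let $\mathcal A$ be finite. Replacing $k$ by $k+d$ replaces $\kappa$ by $\kappa+De$. This leaves $g_k=\gcd(\kappa,e)$ unchanged and replaces $k'$ by $k'+De/g_k=k'+De_k\equiv k'$ mod $D$. So $c(\mathcal A+d)=c(\mathcal A)$, and Theorem 2 gives the same Betti numbers. $\square$

For $k\ge N$ we have $\kappa\ge(2D-1)d>0$, so Proposition 1 applies and part 1 of Theorem 2 is done. For part 2 the isomorphism alone is not enough: two ideals containing $J$ with isomorphic quotients by $J$ can have different Betti numbers. This already happens for $\mathbf a=(0,1,2)$. There (1) gives $I(\mathbf a+1)/J\cong M_1\cong I(\mathbf a+3)/J$, but $\beta_0$ is $2$ for the first ideal and $3$ for the second. In the long exact sequence of $0\to J\to I_{\mathcal A}\to I_{\mathcal A}/J\to0$ the connecting maps $\operatorname{Tor}_{i+1}(I_{\mathcal A}/J,K)\to\operatorname{Tor}_i(J,K)$ may be nonzero. In the example with $k=1$, the element $uF=u^4-uv$ has the term $uv=\pi(y)$, which is a generator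 of the maximal ideal of $R$ and not a multiple of $\pi(x)$ or $\pi(z)$. For $k\ge N$ we shall see that multiplication by each monomial of $F$ has a factor $\pi(x_1)$ or $\pi(x_r)$ to spare, and this kills the connecting maps.

## 6. The semigroup $B$ has no gaps beyond $C$

**Lemma 4.** Let $B'=\{(p,q)\in\mathbb N^2:p\in S_\infty,\ q\in S_0,\ p+q\equiv0 \bmod D\}$.

(a) Every integer $\ge C$ lies in both $S_0$ and $S_\infty$.

(b) If $(p,q)\in B'$ and $p+q\ge C$, then $(p,q)\in B$.

**Step 1: bound the least elements of classes.** The image of $S_0$ in $\mathbb Z/D$ is a finite submonoid of a group, hence a subgroup. It is generated by the $b_i$, and $\gcd(b_2,\ldots,b_r)=1$, so it is all of $\mathbb Z/D$. Let $q_0$ be the least element of $S_0$ in a given class mod $D$, and write $q_0$ as a sum of $n$ of the generators $b_2,\ldots,b_r$. None of them equals $D$, since otherwise $q_0-D$ would be a smaller element of $S_0$ in the same class. Moreover $n\le D-1$. Indeed, among any $D$ integers some nonempty subfamily has sum divisible by $D$: of the $D+1$ partial sums,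 including the empty one, two agree mod $D$. Deleting such a subfamily from the sum would give a smaller element of $S_0$ in the same class. Hence $q_0\le(D-1)^2$, and summing the corresponding vectors $(D-b_i,b_i)$ gives
$$(nD-q_0,\,q_0)\in B\quad\text{with } n\le D-1. \tag{3}$$

The same argument applies to $S_\infty$. Its generators $D-b_i$ with $i<r$ are positive and at most $D$, they include $D-b_1=D$, and their greatest common divisor divides $D$ and all $b_i$, so it is $1$. Hence the least element $p_0$ of $S_\infty$ in a class satisfies $p_0\le(D-1)^2$ and $(p_0,\,n'D-p_0)\in B$ with $n'\le D-1$.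

**Step 2: part (a).** An integer $\ge(D-1)^2$ is at least the least element of $S_0$ in its class and differs from it by a multiple of $D\in S_0$, so it lies in $S_0$. The same holds for $S_\infty$. And $(D-1)^2\le 2D(D-1)=C$.

**Step 3: part (b).** Let $(p,q)\in B'$ and let $q_0,p_0$ be the least elements of $S_0,S_\infty$ in the classes of $q$ and $p$. So $q\ge q_0$ and $p\ge p_0$.

Suppose $p+q_0\ge D(D-1)$. Then $p\ge nD-q_0$ with $n$ as in (3), and $p\equiv-q\equiv-q_0\equiv nD-q_0$ mod $D$. So $(p,q)$ is $(nD-q_0,q_0)$ plus nonnegative multiples of $(D,0)$ and $(0,D)$, and lies in $B$. Symmetrically, if $p_0+q\ge D(D-1)$, then $q\ge n'D-p_0$ and $q\equiv-p_0$ mod $D$, so $(p,q)$ is $(p_0,n'D-p_0)$ plus such multiples, and again $(p,q)\in B$.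

Hence $(p,q)\notin B$ forces $p\le p+q_0<D(D-1)$ and $q\le p_0+q<D(D-1)$, so $p+q<2D(D-1)=C$. $\square$

For $b=(0,1,3,4)$ we have $C=24$, and the only element of $B'$ missing from $B$ is $(2,2)$, of total degree $4$. The bound need not be tight, only explicit.

## 7. The quotient $I_{\mathcal A}/J$ is $M_{-c}$

From here on $\mathcal A$ is finite with $\min\mathcal A\ge N$. We write $n=|\mathcal A|\ge 1$, $c=c(\mathcal A)$, and take $F$ and $P=R\cap FL_{-c}$ from Proposition 1.

**Step 1: the monomials of $F$ are far from the axes or on them.** Since $C+D=D(2D-1)$ and $d=eD$, the hypothesis $k\ge N$ gives $\kappa\ge(2D-1)d=e(C+D)$. As $g_k\le e$,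
$$k'=\kappa/g_k\ge\kappa/e\ge C+D .$$
Expanding the product $F$ means choosing from each factor either $u^{De_k+k'}$ or $v^{k'}$, up to sign. All these exponents are at least $C+D$. So every monomial $u^\alpha v^\beta$ of the expansion satisfies
$$\alpha,\beta\in\{0\}\cup[C+D,\infty),\quad(\alpha,\beta)\ne(0,0),\quad \alpha+\beta\equiv c \pmod D . \tag{4}$$
Only the choice of all $v^{k'}$ gives $\alpha=0$, and only the choice of all $u^{De_k+k'}$ gives $\beta=0$. With $\Sigma=\sum k'$ and $\Sigma'=\sum(De_k+k')$,
$$F=(-1)^nv^{\Sigma}+(\text{terms with }u\text{-exponent}\ge C+D)=u^{\Sigma'}+(\text{terms with }v\text{-exponent}\ge C+D). \tag{5}$$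

**Step 2: multiplication by $F$ carries $M_{-c}$ into $R$, with room to spare.** The next lemma says this for each monomial of $F$, even after dividing by $u^D$ or $v^D$.

**Lemma 5.** Let $w=u^\alpha v^\beta$ satisfy (4). If $\alpha\ge C+D$, then $u^{-D}w\,M_{-c}\subset R$. If $\alpha=0$, then $v^{-D}w\,M_{-c}\subset R$. In particular $wM_{-c}\subset R$, and so $FM_{-c}\subset R$.

*Proof.* Let $u^pv^q\in M_{-c}$, so $p\in S_\infty$, $q\in S_0$, $p+q\equiv-c$.

Suppose $\alpha\ge C+D$ and consider the pair $(p+\alpha-D,\ q+\beta)$. Its first entry is $\ge C$, hence in $S_\infty$ by Lemma 4(a). Its second entry is in $S_0$: if $\beta=0$ because $q\in S_0$, and otherwise because $q+\beta\ge C$. The sum of the entries is $\equiv-c+c=0$ mod $D$, so the pair is in $B'$. The sum is also $\ge C$. By Lemma 4(b) the pair lies in $B$.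

If $\alpha=0$, then $\beta\ge C+D$ by (4), and we consider $(p,\ q+\beta-D)$. The first entry is in $S_\infty$, the second is $\ge C$ and so in $S_0$, and the sum is $\equiv0$ mod $D$ and $\ge C$. Again the pair lies in $B$.

Since $u^D=\pi(x_1)$ and $v^D=\pi(x_r)$ map $R$ into itself, $wM_{-c}\subset R$. Summing over the monomials of $F$ gives $FM_{-c}\subset R$. $\square$

**Step 3: no other cofactors occur.**

**Proposition 6.** $P=F\,M_{-c}$. Consequently $I_{\mathcal A}/J\cong P\cong M_{-c}$ as $S$-modules.

*Proof.* Since $M_{-c}\subset L_{-c}$, Lemma 5 gives $FM_{-c}\subset R\cap FL_{-c}=P$.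

Conversely, let $0\ne g\in L_{-c}$ with $Fg\in R$. Write $g=\sum_pg_p(v)u^p$ with Laurent polynomials $g_p(v)$, and let $p_{\min}$ be the least $p$ with $g_p\ne0$. By the first expression in (5), the terms of $F$ other than $(-1)^nv^\Sigma$ contribute to $Fg$ only $u$-exponents $\ge p_{\min}+C+D$. So
$$\text{for } p<p_{\min}+C+D,\ \text{ the coefficient of } u^p \text{ in } Fg \text{ is } (-1)^nv^\Sigma g_p(v). \tag{6}$$
All monomials of $R$ have $u$-exponent in $S_\infty$. Taking $p=p_{\min}$ in (6) gives $p_{\min}\in S_\infty$, hence $p_{\min}\ge0$. So (6) applies to every $p<C+D$, and $g_p\ne0$ implies $p\in S_\infty$ for these $p$. If $p\ge C$, then $p\in S_\infty$ by Lemma 4(a). Thus every $u$-exponent of $g$ lies in $S_\infty$.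

For the $v$-exponents write $g=\sum_q h_q(u)v^q$ and let $q_{\min}$ be the least $q$ with $h_q\neq0$. By the second expression in (5), for $q<q_{\min}+C+D$ the coefficient of $v^q$ in $Fg$ is $u^{\Sigma'}h_q(u)$. Monomials of $R$ have $v$-exponent in $S_0$, so $q_{\min}\in S_0$ and $q_{\min}\ge0$. Then every $q<C+D$ with $h_q\ne0$ is in $S_0$, and every $q\ge C$ is in $S_0$ by Lemma 4(a).

Since $g\in L_{-c}$, every monomial of $g$ has the right degree, and $g\in M_{-c}$.

Multiplication by $F$ on $L$ is injective. It commutes with multiplication by $u^{D-b_i}v^{b_i}$, so it is an $S$-linear isomorphism $M_{-c}\to P$. With $I_{\mathcal A}/J\cong P$ from Proposition 1 we are done. $\square$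

## 8. The connecting maps vanish

**Lemma 7.** The inclusion $\iota:P\hookrightarrow R$ induces the zero map $\operatorname{Tor}^S_i(P,K)\to\operatorname{Tor}^S_i(R,K)$ for all $i$.

*Proof.* Identify $P$ with $M_{-c}$ by Proposition 6. Then $\iota$ becomes multiplication by $F$, as a map $M_{-c}\to R$. By Lemma 5 this is a finite $K$-linear combination of the $S$-linear maps $M_{-c}\xrightarrow{\,w\,}R$, with $w$ the monomials of $F$. If $\alpha\ge C+D$, Lemma 5 factors the map $w$ as
$$M_{-c}\xrightarrow{\ u^{-D}w\ }R\xrightarrow{\ x_1\ }R ,$$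
because $x_1$ acts on $R$ as $u^D$. If $\alpha=0$, it factors as
$$M_{-c}\xrightarrow{\ v^{-D}w\ }R\xrightarrow{\ x_r\ }R .$$
Multiplication by $x_1$ or $x_r$ induces $0$ on $\operatorname{Tor}^S_i(R,K)$. Hence each $w$ induces $0$, and by additivity so does $\iota$. $\square$

**Conclusion of the proof of Theorem 2.** The purpose of this step is to turn Lemma 7 into additivity of Betti numbers. There is a commutative diagram with exact rows
$$\begin{array}{ccccccccc}0&\to&J&\to&I_{\mathcal A}&\to&P&\to&0\\ &&\| &&\downarrow&&\downarrow{\scriptstyle\iota}&&\\ 0&\to&J&\to&S&\to&R&\to&0\end{array}$$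
where the surjections are restrictions of $\pi$. By naturality of the long exact sequence, the connecting map $\operatorname{Tor}_{i+1}(P,K)\to\operatorname{Tor}_i(J,K)$ of the top row is the composite
$$\operatorname{Tor}_{i+1}(P,K)\xrightarrow{\ \operatorname{Tor}_{i+1}(\iota,K)\ }\operatorname{Tor}_{i+1}(R,K)\to\operatorname{Tor}_i(J,K),$$
and its first factor is $0$. So all connecting maps of the top row vanish, and
$$0\to\operatorname{Tor}_i(J,K)\to\operatorname{Tor}_i(I_{\mathcal A},K)\to\operatorname{Tor}_i(P,K)\to0$$
is exact for every $i\ge0$. Since $P\cong M_{-c}$, taking dimensions gives $\beta_i(I_{\mathcal A})=\beta_i(J)+\beta_i(M_{-c(\mathcal A)})$. This proves Theorem 2 and, with it, Corollary 3. $\blacksquare$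

As a check, take $\mathbf a=(0,1,2)$, where $D=2$. By Section 3 we expect $\beta(I_{\mathcal A})=(2,1)$ or $(3,2)$ for $c=0$ or $1$. Here $\beta(J)=(1)$. The module $M_0=R=S/(y^2-xz)$ has Betti numbers $(1,1)$. The module $M_1$, spanned by the odd-degree monomials, is free over $K[x,z]$ with basis $u,v$, and $y$ acts as zero on $M_1/(x,z)M_1=K^2$, because $y\cdot u=x\cdot v$ and $y\cdot v=z\cdot u$. By the reduction recalled in Corollary 11 its Betti numbers are those of $K^2$ over $K[y]$, namely $(2,2)$. The sums are $(2,1)$ and $(3,2)$.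

## 9. How the Betti sequence depends on $\mathcal A$

All sets $\mathcal A$ in this section are nonempty with minimum $\ge N$. The bound $N=\max\{0,(2D-1)d-a_1\}$ does not depend on $K$.

**Corollary 8 (classification).** For finite $\mathcal A$ the Betti sequence of $I_{\mathcal A}$ depends only on $c(\mathcal A)\in\mathbb Z/D$. For infinite $\mathcal A$ it is that of $J$. So at most $D+1$ Betti sequences occur, and a finite and an infinite $\mathcal A$ never share one. Each $k\in\mathcal A$ may be shifted by its own multiple of $d$, the results remaining distinct and $\ge N$, without changing any $\beta_i$. If $e=1$, only $|\mathcal A|a_1+\sum_{k\in\mathcal A}k$ mod $(a_r-a_1)$ matters.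

*Proof.* The first two statements and the count are Theorem 2. For the separation of finite and infinite sets we need $\beta_0(M_j)\ge1$. The module $M_j$ is nonzero, since $S_0$ and $S_\infty$ meet every class mod $D$. It is nonnegatively graded by total degree in $u,v$, with each $x_i$ of degree $D>0$. So $\mathfrak mM_j$ contains no nonzero element of the lowest degree of $M_j$, and $M_j\ne\mathfrak mM_j$. By the computation in the proof of Corollary 3, shifting a single $k$ by a multiple of $d$ does not change $k'$ mod $D$. If $e=1$, then $g_k=1$, $k'=k+a_1$ and $D=d$. $\square$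

**Corollary 9 (reduction to one curve).** For every finite $\mathcal A$ there is a single $m\ge N$ with $\beta_i(I_{\mathcal A})=\beta_i(I(\mathbf a+m))$ for all $i$.

*Proof.* Choose an integer $h\equiv c(\mathcal A)$ mod $D$ with $eh\ge N+a_1$, and put $m=eh-a_1\ge N$. Then $m+a_1=eh$, $\gcd(m+a_1,e)=e$ and $m'=h$. So $c(\{m\})=c(\mathcal A)$. $\square$

**Corollary 10 (multiplicities).** For finite $\mathcal A$ and integers $n_k\ge1$ put $I=\pi^{-1}\big(R\cap\prod_{k\in\mathcal A}f_k^{n_k}T\big)$. Then $\beta_i(I)=\beta_i(J)+\beta_i(M_{-c})$ for all $i$, with $c=\sum_{k\in\mathcal A} n_kk'$. So this ideal, too, has the same Betti numbers after the shift by $d$.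

*Proof.* Put $F=\prod(u^{De_k+k'}-v^{k'})^{n_k}\in L_c$. As in Step 4 of Proposition 1, $\prod f_k^{n_k}$ is $F$ times the unit $u^{-\sum n_kk'}$ of degree $-c$, so $\prod f_k^{n_k}T=FL_{-c}$. The monomials in the expansion of $F$ are again products of choices, one from each factor counted with multiplicity, so they satisfy (4). And (5) holds with $n=\sum n_k$, $\Sigma=\sum n_kk'$, $\Sigma'=\sum n_k(De_k+k')$, since each pure power arises from only one choice. Sections 7 and 8 used only (4), (5) and $P=R\cap FL_{-c}$, so they apply word for word. Replacing each $k$ by $k+d$ with the same $n_k$ leaves $k'$ mod $D$ and hence $c$ unchanged. $\square$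

**Corollary 11 (the correction term).** Each $M_j$ is free of rank $D$ over $K[x_1,x_r]$. The sequence $x_1,x_r$ is $M_j$-regular, and
$$\beta_i(M_j)=\beta_i^{K[x_2,\ldots,x_{r-1}]}\big(M_j/(x_1,x_r)M_j\big)$$
for a module of length $D$. In particular $\beta_i(M_j)=0$ for $i>r-2$, and for finite $\mathcal A$
$$\beta_0(J)+1\le\beta_0(I_{\mathcal A})\le\beta_0(J)+D .$$

*Proof.* An element $p\in S_\infty$ is uniquely $p_0+Dm$ with $p_0$ the least element of $S_\infty$ in its class and $m\ge0$, and conversely all such numbers are in $S_\infty$. The same holds for $S_0$. So the exponent set of $M_j$ is the disjoint union of the sets $(p_0,q_0)+\mathbb N(D,0)+\mathbb N(0,D)$, where $p_0,q_0$ run over least elements of classes with $p_0+q_0\equiv j$. The class of $p_0$ is arbitrary and determines that of $q_0$, so there are $D$ of these sets. As $x_1,x_r$ act as $u^D,v^D$, the module is free over $K[x_1,x_r]$ on the $D$ monomials $u^{p_0}v^{q_0}$. Hence $x_1,x_r$ is $M_j$-regular and $M_j/(x_1,x_r)M_j$ has dimension $D$ over $K$.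

For the Betti numbers, recall that if $x\in\mathfrak m$ is a nonzerodivisor on $S$ and on $M$, and $G_\bullet$ is a free resolution of $M$ over $S$, then $G_\bullet/xG_\bullet$ is a free resolution of $M/xM$ over $S/xS$, since $\operatorname{Tor}^S_i(M,S/xS)=0$ for $i>0$. Tensoring both with $K$ gives the same complex, so $\operatorname{Tor}^S_i(M,K)\cong\operatorname{Tor}^{S/xS}_i(M/xM,K)$. Apply this for $x_1$ and then for $x_r$. Over $K[x_2,\ldots,x_{r-1}]$ the module $K$ has the Koszul resolution of length $r-2$, so $\beta_i(M_j)=0$ for $i>r-2$. Finally $M_j$ is generated by $D$ elements, so $\beta_0(M_j)\le D$, and $\beta_0(M_j)\ge1$ by the proof of Corollary 8. Now apply Theorem 2. $\square$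

**Corollary 12 (sharpness).** Let $\mathbf a=(0,1,\ldots,d)$ with $d\ge1$. For finite $\mathcal A$,
$$\beta_0(I_{\mathcal A})=\beta_0(J)+1+j,\qquad j\equiv-\sum_{k\in\mathcal A}k \pmod d,\quad 0\le j<d .$$
All $d$ classes give different Betti numbers. So the period $a_r-a_1$ cannot be replaced by a smaller one in general (already for $|\mathcal A|=1$), the invariant $c(\mathcal A)$ cannot be coarsened in general, and both bounds in Corollary 11 and the count $D+1$ in Corollary 8 are attained.

*Proof.* Here $e=1$, $D=d$, $b_i=i-1$, and $S_0=S_\infty=\mathbb N$ because both contain $1$. For $0\le j<d$ the module $M_j$ is spanned by the monomials of $K[u,v]$ of degree $\equiv j$ mod $d$, and the variables act as all the monomials of degree $d$. A monomial of degree $j+md$ with $m\ge1$ is a product of a monomial of degree $d$ and one of degree $j+(m-1)d$, so the $j+1$ monomials of degree $j$ generate $M_j$. None can be omitted, because $\mathfrak mM_j$ has no nonzero elements of degree $j$. So $\beta_0(M_j)=j+1$. Since $a_1=0$ and $e=1$, we have $k'=k$ and $c(\mathcal A)=\sum k$,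 and Theorem 2 gives the formula.

Every class is realized by some $\mathcal A=\{k\}$ with $k\ge N$, and the values $\beta_0(J)+1,\ldots,\beta_0(J)+d$ are distinct. If $0<h<d$, then $-k-h\not\equiv-k$ mod $d$, so $I(\mathbf a+k)$ and $I(\mathbf a+k+h)$ have different $\beta_0$ for every $k\ge N$. The values $j=0$ and $j=d-1=D-1$ attain the two bounds of Corollary 11. Together with the sequence of $J$ for infinite $\mathcal A$, exactly $D+1$ Betti sequences occur. $\square$
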